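\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}
\title{Companion matrices with $n-1$ flat portions\\ on the boundary of the numerical range}

\begin{abstract}
Let $A$ be an $n\times n$ companion matrix, $n\ge 3$, and let $f(A)$ be the number of flat portions on the boundary of its numerical range. We prove the conjecture that $f(A)=n-1$ implies that $n$ is odd and $A$ is unitarily reducible. The outward normals of the flat portions are common unimodular zeros of two explicit polynomials, of degrees $n$ and at most $n-1$, the second of which vanishes at $0$. Therefore $n-1$ flat portions force the second polynomial to vanish identically, which determines the zeros of the characteristic polynomial up to a combinatorial pattern. We also classify all $A$ with $f(A)\ge n-1$, and show that unitarily irreducible companion matrices satisfy $f(A)\le n-2$, with equality attained for every $n\ge 3$.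
\end{abstract}

\section{The question and the results}

The numerical range of an $n\times n$ complex matrix $A$ is
\[
W(A)=\{x^*Ax : x\in\mathbb C^n,\ x^*x=1\},
\]
a compact convex subset of $\mathbb C$. A \emph{flat portion} of $\partial W(A)$ is a non-degenerate line segment contained in $\partial W(A)$. We always mean maximal ones, and $f(A)$ denotes their number. Write $\mathrm{Re}\,M=\frac12(M+M^*)$ and $\mathrm{Im}\,M=\frac1{2i}(M-M^*)$. In the direction $e^{i\theta}$ the set $W(A)$ extends exactly as far as the largest eigenvalue of $\mathrm{Re}(e^{-i\theta}A)$, and a flat portion with this outward normal requires that eigenvalue to be multiple. So $f(A)$ counts certain degeneracies in a one-parameter family of Hermitian matrices.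

Let $n\ge3$. We consider the companion matrix
\[
A=\begin{pmatrix}0&1&0&\cdots&0\\ 0&0&1&\cdots&0\\ \vdots&&&\ddots&\vdots\\ 0&0&0&\cdots&1\\ -a_0&-a_1&-a_2&\cdots&-a_{n-1}\end{pmatrix}
\]
of the monic polynomial
\[
q(z)=\sum_{l=0}^n a_lz^l,\qquad a_n=1 ,
\]
which is the characteristic polynomial of $A$. When we list ``the zeros of $q$'', they are counted with multiplicity. Two extreme cases are $q=z^n$, for which $A$ is a Jordan block, $W(A)$ is a disc and $f(A)=0$, and $q=z^n-\zeta$ with $|\zeta|=1$, for which $A$ is unitary, $W(A)$ is a regular $n$-gon and $f(A)=n$. We shall see that $f(A)\le n$ always.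

A matrix is \emph{unitarily reducible} if it is unitarily similar to a direct sum $B\oplus C$ of two square matrices of smaller sizes, and \emph{unitarily irreducible} otherwise. Reducibility is a natural source of flat portions: $W(B\oplus C)$ is the convex hull of $W(B)\cup W(C)$, and taking the hull can create segments. The following statement is posed as a conjecture in \cite{FP}: \emph{if $f(A)=n-1$ for an $n\times n$ companion matrix $A$, then $n$ is odd and $A$ is unitarily reducible.} We prove it.

\begin{theorem}\label{thm:A}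
Let $A$ be an $n\times n$ companion matrix, $n\ge3$. If $f(A)=n-1$, then $n$ is odd and $A$ is unitarily reducible.
\end{theorem}

A heuristic count of parameters makes the reducibility plausible. Each flat portion imposes two real conditions on the $2n$ real parameters contained in $(a_0,\dots,a_{n-1})$ (see Lemma~\ref{lem:real} and the remark before it), so one expects the matrices with $n-1$ flat portions to form a set of real dimension at most $2$. Unitarily reducible companion matrices form families of real dimension $2$ (Lemma~\ref{lem:GW}). The proof shows that the first set really lies inside the second. The parity of $n$ then comes from a different, combinatorial source.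

The method gives more. Put $\alpha=\pi/n$ and $\omega=e^{2\pi i/n}$. For odd $n=2m+1$ and $a>0$ let
\begin{equation}\label{eq:EF}
E_a(\tau)=\prod_{k=1}^m(\tau-a\omega^{2k})(\tau-a^{-1}\omega^{2k-1}),\qquad
F_a(\tau)=\prod_{k=1}^m(\tau-a\omega^{2k-1})(\tau-a^{-1}\omega^{2k}),
\end{equation}
\begin{equation}\label{eq:T}
T_a(\tau)=\frac{e^{i\alpha}E_a(\tau)-e^{-i\alpha}F_a(\tau)}{2i\sin\alpha},
\end{equation}
a monic polynomial of degree $2m=n-1$, and let $\mathcal A_n$ be the set of $a>0$, $a\ne1$, for which $T_a$ has $2m$ distinct zeros on the unit circle.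

\begin{theorem}\label{thm:B}
Let $A$ be the companion matrix of $q$.
\begin{enumerate}
\item[(i)] Let $n=2m$ be even. Then $f(A)\ne n-1$. Moreover, $f(A)=n$ if and only if, for some $\xi\in\mathbb C$,
\[
q(z)=(z^m-\xi)(z^m+1/\bar\xi)\quad\text{with}\quad \sec\alpha-\tan\alpha<|\xi|<\sec\alpha+\tan\alpha .
\]
\item[(ii)] Let $n=2m+1$ be odd. Then $f(A)=n$ if and only if $q=z^n-\zeta$ with $|\zeta|=1$. Moreover, $f(A)=n-1$ if and only if there are $|\eta|=1$ and $a\in\mathcal A_n$ such that the zeros of $q$ are
\begin{equation}\label{eq:oddzeros}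
\eta\,a\,e^{(4k+1)i\alpha}\ (0\le k\le m)\quad\text{and}\quad \eta\,a^{-1}e^{(4k+3)i\alpha}\ (0\le k\le m-1).
\end{equation}
The set $\mathcal A_n$ is open and contains a punctured neighborhood of $1$, so $f(A)=n-1$ occurs for every odd $n\ge3$. Also $\mathcal A_3=(0,2)\setminus\{1\}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
If $A$ is a unitarily irreducible $n\times n$ companion matrix, $n\ge 3$, then $f(A)\le n-2$. For every $n\ge3$ equality is attained by some unitarily irreducible companion matrix.
\end{theorem}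

Section~\ref{sec:normals} derives the two polynomial equations for the normals, first by hand for $n=3$. Section~\ref{sec:red} describes reducible companion matrices, Section~\ref{sec:A} proves Theorem~\ref{thm:A}, and Sections~\ref{sec:B} and~\ref{sec:C} prove the other two theorems.

\section{Two equations for the normals}\label{sec:normals}

\subsection{Rotations}

For $|\eta|=1$ and $D=\mathrm{diag}(1,\eta,\dots,\eta^{n-1})$, the $(j,k)$ entry of $\eta DAD^{-1}$ is $\eta^{\,j-k+1}$ times that of $A$. Hence
\begin{equation}\label{eq:rot}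
\eta DAD^{-1}\ \text{is the companion matrix of}\ \ \eta^nq(z/\eta)=\sum_{l=0}^n a_l\eta^{n-l}z^l .
\end{equation}
So $\eta A$ is unitarily similar to the companion matrix whose characteristic zeros are $\eta$ times those of $q$. Its numerical range is $\eta W(A)$, and $f$ and reducibility are unchanged.

Now let $\tau=e^{i\theta}$ and $H_\theta=\mathrm{Re}(e^{-i\theta}A)$. Taking $\eta=\tau^{-1}$ in \eqref{eq:rot}, we see that $H_\theta$ is unitarily similar, by a diagonal unitary, to $H=\mathrm{Re}\,B$, where $B$ is the companion matrix with coefficients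
\[
b_l=a_l\tau^{\,l-n}\quad(0\le l\le n),\qquad b_n=1 .
\]
Write
\begin{equation}\label{eq:H}
H=\begin{pmatrix}K&v\\ v^*&d\end{pmatrix},\qquad v_j=\tfrac12(\delta_{j,n-1}-\bar b_{j-1})\ (1\le j\le n-1),\qquad d=-\mathrm{Re}\,b_{n-1},
\end{equation}
where the $(n-1)\times(n-1)$ matrix $K$ has $\frac12$ on the two off-diagonals and zeros elsewhere. Since $K$ does not depend on $\theta$ or on $A$, its eigenvalues will serve as a fixed yardstick. By $\sin((j-1)k\alpha)+\sin((j+1)k\alpha)=2\cos(k\alpha)\sin(jk\alpha)$ and $\sin0=\sin(nk\alpha)=0$, the vector $(\sin(jk\alpha))_{j=1}^{n-1}$ is an eigenvector of $K$ for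
\[
\mu_k=\cos(k\alpha),\qquad 1\le k\le n-1 .
\]
These are all the eigenvalues, and $\mu_1>\mu_2>\cdots>\mu_{n-1}$. Throughout, $c=\mu_1=\cos\alpha>0$.

\subsection{Three by three}

Let $n=3$, so $c=\frac12$. It will turn out (Lemma~\ref{lem:face}) that a flat portion with normal $\tau$ makes $c$ a double eigenvalue of $H$. So we ask when
\[
2H-I=\begin{pmatrix}-1&1&-\bar b_0\\ 1&-1&1-\bar b_1\\ -b_0&1-b_1&-1-2\,\mathrm{Re}\,b_2\end{pmatrix}
\]
has rank one. The second row must be $-1$ times the first, and the third must be $b_0$ times the first. This gives exactly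
\begin{equation}\label{eq:three}
b_0+b_1=1,\qquad |b_0|^2=1+2\,\mathrm{Re}\,b_2 .
\end{equation}
Multiplied by $\tau^3$, the first equation says $\tau^3-a_1\tau-a_0=0$. The second reads $1-|a_0|^2+a_2\bar\tau+\bar a_2\tau=0$. It may well hold at two points of the unit circle without holding identically, so it does not look useful if we want to exploit $f(A)=2$. The remedy is to modify it by means of the first equation. Put $r_1=a_1\bar a_0+a_2\bar a_1+\bar a_2$ and $r_2=a_2\bar a_0+\bar a_1$. If $b_0+b_1=1$, then
\[
r_1\tau+r_2\tau^2=b_1\bar b_0+\bar b_1+b_2(\bar b_0+\bar b_1)+\bar b_2=(1-b_0)\bar b_0+1-\bar b_0+2\,\mathrm{Re}\,b_2=1+2\,\mathrm{Re}\,b_2-|b_0|^2 .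
\]
So \eqref{eq:three} is equivalent to
\[
\tau^3-a_1\tau-a_0=0,\qquad r_1\tau+r_2\tau^2=0 .
\]
After division by $\tau$, the new second equation has degree at most $1$. If it holds at two points, then $r_1=r_2=0$. But $r_1,r_2$ are autocorrelations of the coefficients of $q$, namely the coefficients of $z^4$ and $z^5$ in $q(z)\cdot z^3\overline{q(1/\bar z)}$, and $\bar r_1,\bar r_2$ are those of $z^2$ and $z$. Hence this product contains only the powers $z^6,z^3,1$, and its zeros lie on at most two orbits of rotation by $120^\circ$. This is the whole idea, and it works for every $n$.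

\subsection{Flat portions and the eigenvalue $c$}

For $|\tau|=1$ the \emph{face} of $W(A)$ with outward normal $\tau=e^{i\theta}$ is the set of $z\in W(A)$ at which $\mathrm{Re}(\bar\tau z)$ is maximal. Since $\mathrm{Re}(\bar\tau\,x^*Ax)=x^*H_\theta x$, it equals
\begin{equation}\label{eq:face}
\{x^*Ax:\ x\in V,\ \|x\|=1\},
\end{equation}
where $V$ is the eigenspace of $H_\theta$ for its largest eigenvalue.

\begin{lemma}\label{lem:face}
\begin{enumerate}
\item[(a)] $W(A)$ contains the disc $|z|\le c$. Each flat portion is the face for exactly one normal $\tau$, and different flat portions have different normals. Conversely, a face that is a non-degenerate segment is a flat portion.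
\item[(b)] The multiplicity of $c$ as an eigenvalue of $H_\theta$ is at most $2$. If it is $2$, then $c$ is the largest eigenvalue of $H_\theta$.
\item[(c)] If the face with normal $e^{i\theta}$ is a flat portion, then $c$ is an eigenvalue of $H_\theta$ of multiplicity $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The leading $(n-1)\times(n-1)$ block of $A$ is a nilpotent Jordan block $J$, so $W(J)\subset W(A)$. For each $\theta$ the matrix $\mathrm{Re}(e^{-i\theta}J)$ is unitarily similar to $K$, so the compact convex set $W(J)$ extends exactly to distance $c$ from $0$ in every direction; it is the disc $|z|\le c$. Thus $W(A)$ has interior points. A supporting line at a relative interior point of a flat portion contains that portion. Its intersection with $W(A)$ is a face and a segment in $\partial W(A)$, hence equals the portion by maximality. The line is determined by the portion, and so is the normal, since a line that supports $W(A)$ from both sides would contain $W(A)$. A normal determines its face. Conversely, let a face be a non-degenerate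 segment. A segment in $\partial W(A)$ containing it lies on the same supporting line, hence in the face. So the face is maximal.

(b), (c) Let $\lambda_1\ge\dots\ge\lambda_n$ be the eigenvalues of $H_\theta$. Cauchy interlacing for the block $K$ of $H$ gives $\lambda_1\ge\mu_1\ge\lambda_2\ge\mu_2\ge\lambda_3$. Since $\lambda_3\le\mu_2<c$, at most $\lambda_1,\lambda_2$ can equal $c$, and if both do, $c$ is the largest eigenvalue. If the face is a segment, then $\dim V\ge2$ by \eqref{eq:face}, so $\lambda_1=\lambda_2$. With $\lambda_1\ge c\ge\lambda_2$, both equal $c$.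
\end{proof}

\subsection{The kernel of $H_\theta-cI$}

Let
\[
U_k=\frac{\sin(k\alpha)}{\sin\alpha}\quad(k\in\mathbb Z),\qquad r_d=\sum_{l-m=d}a_l\overline{a_m}\quad(-n\le d\le n),
\]
where $0\le l,m\le n$. The $U_k$ satisfy $U_{k+1}=2cU_k-U_{k-1}$, $U_{-k}=-U_k$, $U_{n-k}=U_k$, and
\[
U_0=U_n=0,\qquad U_1=U_{n-1}=1,\qquad U_{n+1}=-1,\qquad U_k\ne0\ \text{ for }\ 1\le k\le n-1 .
\]
We define
\begin{equation}\label{eq:RX}
R(\tau)=-\sum_{l=0}^nU_{l+1}a_l\tau^l=\tau^n-\sum_{l=0}^{n-2}U_{l+1}a_l\tau^l,\qquad X(\tau)=\sum_{d=1}^{n-1}U_dr_d\tau^d .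
\end{equation}
Writing the sines as exponentials gives a form of $R$ that shows its zeros better:
\begin{equation}\label{eq:Rq}
R(\tau)=-\frac{e^{i\alpha}q(e^{i\alpha}\tau)-e^{-i\alpha}q(e^{-i\alpha}\tau)}{2i\sin\alpha}.
\end{equation}
For $n=3$ we have $U_1=U_2=1$, and $R,X$ are the two polynomials found above.

\begin{lemma}\label{lem:kernel}
Let $|\tau|=1$. Then $c$ is an eigenvalue of $H_\theta$ of multiplicity $2$ if and only if $R(\tau)=X(\tau)=0$.
\end{lemma}

\begin{proof}
With $x_0=0$, the equation $2Hx=2cx$ reads
\begin{align}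
x_{k-1}+x_{k+1}-\bar b_{k-1}x_n&=2cx_k\qquad(1\le k\le n-1),\label{eq:rows}\\
x_{n-1}-\sum_{j=1}^{n-1}b_{j-1}x_j-2\,\mathrm{Re}(b_{n-1})\,x_n&=2cx_n.\label{eq:last}
\end{align}
For given $x_1$ and $x_n$ the rows \eqref{eq:rows} are a recurrence for $x$, with the consistency condition that its last value is $x_n$. We treat the solutions with $x_n=0$ first.

\emph{Solutions with $x_n=0$.} By \eqref{eq:rows}, $x_k=U_kx_1$, in agreement with $x_n=U_nx_1=0$. So these solutions form a space of dimension at most $1$, and by \eqref{eq:last} it has dimension $1$ if and only if $U_{n-1}=\sum_{j=1}^{n-1}U_jb_{j-1}$. Since $U_{n-1}=1$, $U_n=0$ and $U_{n+1}=-1$, this says $L=0$, where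
\begin{equation}\label{eq:L}
L=\sum_{l=0}^nU_{l+1}b_l=\sum_{l=0}^{n-2}U_{l+1}b_l-1=-\tau^{-n}R(\tau).
\end{equation}
If the kernel has dimension $2$, it contains a nonzero vector with $x_n=0$, so $L=0$. It also contains a vector with $x_n=1$, and after subtraction of a multiple of $(U_k)_k$ one with $x_n=1$, $x_1=0$. Conversely, if $L=0$ and such a vector exists, the dimension is $2$. It remains to decide when it exists.

\emph{Solutions with $x_n=1$, $x_1=0$, assuming $L=0$.} The recurrence \eqref{eq:rows} with $x_0=x_1=0$ and $x_n=1$ in the third term gives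
\[
x_k=\sum_{j=1}^{k-1}U_{k-j}\bar b_{j-1}\qquad(1\le k\le n).
\]
The consistency condition $x_n=1$ is $\sum_{j=1}^{n-1}U_{n-j}\bar b_{j-1}=\sum_{l=0}^{n-2}U_{l+1}\bar b_l=1$, which is $\bar L=0$ and therefore holds. So the vector exists if and only if these $x_k$ satisfy \eqref{eq:last}. Multiplying \eqref{eq:last} by $-1$ and inserting the $x_k$, we obtain
\begin{equation}\label{eq:raw}
\sum_{0\le m<l\le n-2}U_{l-m}b_l\bar b_m-\sum_{m=0}^{n-2}U_{n-2-m}\bar b_m+b_{n-1}+\bar b_{n-1}+2c=0
\end{equation}
(the term $m=n-2$ of the second sum is $0$). As for $n=3$, we now use $L=0$ to make the equation homogeneous: all four terms after the double sum become parts of the same double sum with $l=n-1$ or $l=n$. Since $U_{n-2-m}=U_{m+2}=2cU_{m+1}-U_m$ and $\sum_{m\le n-2}U_{m+1}\bar b_m=1$,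
\[
-\sum_{m=0}^{n-2}U_{n-2-m}\bar b_m+2c=\sum_{m=0}^{n-2}U_m\bar b_m=\sum_{m=0}^{n-2}U_{n-m}b_n\bar b_m .
\]
Further, $\bar b_{n-1}=U_1b_n\bar b_{n-1}$, and
\[
b_{n-1}=b_{n-1}\sum_{m=0}^{n-2}U_{m+1}\bar b_m=\sum_{m=0}^{n-2}U_{n-1-m}b_{n-1}\bar b_m .
\]
So \eqref{eq:raw} is equivalent to $\sum_{0\le m<l\le n}U_{l-m}b_l\bar b_m=0$. Since $b_l\bar b_m=a_l\bar a_m\tau^{l-m}$ and $U_n=0$, for every unimodular $\tau$
\begin{equation}\label{eq:Xb}
X(\tau)=\sum_{0\le m<l\le n}U_{l-m}b_l\bar b_m .
\end{equation}
Hence, when $L=0$, the required vector exists if and only if $X(\tau)=0$.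
\end{proof}

By Lemmas~\ref{lem:face} and~\ref{lem:kernel}, the normal of every flat portion is a common unimodular zero of $R$ and $X$. As $\deg R=n$,
\begin{equation}\label{eq:upper}
f(A)\le\#\{\tau:\ |\tau|=1,\ R(\tau)=X(\tau)=0\}\le n .
\end{equation}

\subsection{From zeros back to flat portions}

The converse needs care: a double top eigenvalue may still give a one-point face. It does not if the zero of $R$ is simple. The reason is that $\det(cI-H_\theta)$ is a negative multiple of $|R(e^{i\theta})|^2$, so that at a simple zero the two top eigenvalues cross $c$ in opposite directions.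

\begin{lemma}\label{lem:simple}
Let $|\tau_0|=1$, $X(\tau_0)=0$, and let $\tau_0$ be a \emph{simple} zero of $R$. Then $W(A)$ has a flat portion with outward normal $\tau_0$.
\end{lemma}

\begin{proof}
We compute $\det(cI-H_\theta)=\det(cI-H)$ in two ways. Let $e_1,\dots,e_{n-1}$ be orthonormal eigenvectors of $K$ for $\mu_1,\dots,\mu_{n-1}$. In an eigenbasis of $K$, \eqref{eq:H} gives
\[
\det(\lambda I-H)=(\lambda-d)\prod_{l}(\lambda-\mu_l)-\sum_{k}|e_k^*v|^2\prod_{l\ne k}(\lambda-\mu_l),
\]
so $\det(cI-H_\theta)=-|e_1^*v|^2\prod_{l\ge2}(c-\mu_l)$. The vector $e_1$ can be taken to be a positive multiple of $(\sin(j\alpha))_j$, and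
\[
\sum_{j=1}^{n-1}\sin(j\alpha)v_j=\frac{\sin\alpha}2\Big(U_{n-1}-\sum_{j=1}^{n-1}U_j\bar b_{j-1}\Big)=-\frac{\sin\alpha}2\,\bar L .
\]
Since $|L|=|R(\tau)|$ by \eqref{eq:L}, there is a constant $\kappa>0$ with
\begin{equation}\label{eq:det}
\det(cI-H_\theta)=-\kappa\,|R(e^{i\theta})|^2\qquad\text{for all }\theta .
\end{equation}

Let $\tau_0=e^{i\theta_0}$. By Lemmas~\ref{lem:kernel} and~\ref{lem:face}(b), $V=\ker(H_{\theta_0}-cI)$ is two-dimensional, $c$ is the largest eigenvalue of $H_{\theta_0}$, and the remaining eigenvalues $\lambda_3,\dots,\lambda_n$ are smaller than $c$. Differentiation gives $\frac{d}{d\theta}H_\theta=\mathrm{Im}(e^{-i\theta}A)$. Let $G$ be the compression of $M=\mathrm{Im}(e^{-i\theta_0}A)$ to $V$, a Hermitian $2\times2$ matrix. In an orthonormal eigenbasis of $H_{\theta_0}$ whose first two vectors span $V$,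
\[
cI-H_{\theta_0+t}=\begin{pmatrix}-tG+O(t^2)&O(t)\\ O(t)&N+O(t)\end{pmatrix},\qquad N=\mathrm{diag}(c-\lambda_3,\dots,c-\lambda_n).
\]
Divide the first two rows by $t$. Up to $O(t)$ the result is block upper triangular with diagonal blocks $-G$ and $N$. Hence
\[
\det(cI-H_{\theta_0+t})=t^2\big(\det G\,\det N+O(t)\big),\qquad \det N>0 .
\]
By \eqref{eq:det} the same quantity is $-\kappa|R'(\tau_0)|^2t^2+O(t^3)$, and $R'(\tau_0)\ne0$ because the zero is simple. Hence $\det G<0$, so $G$ has a negative eigenvalue $g_-$ and a positive eigenvalue $g_+$. For a unit vector $x\in V$ we have $x^*Ax=e^{i\theta_0}(c+i\,x^*Mx)$. So by \eqref{eq:face} the face with normal $\tau_0$ is the non-degenerate segment $\{e^{i\theta_0}(c+is):g_-\le s\le g_+\}$, which is a flat portion by Lemma~\ref{lem:face}(a).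
\end{proof}

The simplicity of the zero cannot be dropped; see Example~\ref{ex:three}.

\section{Reducible companion matrices and their patterns}\label{sec:red}

Reducibility of a companion matrix can be read off from the zeros of $q$. The following criterion is due to Gau and Wu \cite{GW}; we include a proof.

\begin{lemma}\label{lem:GW}
$A$ is unitarily reducible if and only if there are $a\in\mathbb C\setminus\{0\}$ and a proper nonempty subset $S\subset\mathbb Z_n$ such that the zeros of $q$ are $a\omega^j$ $(j\in S)$ and $\omega^j/\bar a$ $(j\notin S)$.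
\end{lemma}

\begin{proof}
Let $v_z=(1,z,\dots,z^{n-1})^T$ and $p(x)=1+x+\dots+x^{n-1}$, whose zeros are the $n$th roots of unity other than $1$, all simple. Then
\begin{equation}\label{eq:v}
Av_z=zv_z-q(z)(0,\dots,0,1)^T,\qquad v_\mu^*v_\lambda=p(\lambda\bar\mu).
\end{equation}
If $Ax=\lambda x$, then $x_{k+1}=\lambda x_k$ for $k<n$, so the eigenspace for each eigenvalue $\lambda$ is spanned by $v_\lambda$.

($\Leftarrow$) The $n$ zeros are distinct: this is clear if $|a|\ne1$, and if $|a|=1$ they are the points $a\omega^j$, $j\in\mathbb Z_n$. So the $v_\lambda$ form a basis. For $\lambda=a\omega^i$ with $i\in S$ and $\mu=\omega^j/\bar a$ with $j\notin S$ we have $\lambda\bar\mu=\omega^{i-j}\ne1$, whence $v_\lambda\perp v_\mu$. Thus $\mathbb C^n$ is the orthogonal sum of two proper $A$-invariant subspaces.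

($\Rightarrow$) Let $M$ be a proper nonzero subspace such that $M$ and $M^\perp$ are $A$-invariant, and let $B,C$ be the restrictions of $A$ to them. As eigenspaces are one-dimensional, the spectra of $B$ and $C$ are disjoint, and the generalized eigenvectors of $A$ for $\lambda\in\sigma(B)$ lie in $M$, those for $\mu\in\sigma(C)$ in $M^\perp$. So $p(\lambda\bar\mu)=v_\mu^*v_\lambda=0$: for $\lambda\in\sigma(B)$ and $\mu\in\sigma(C)$, $\lambda\bar\mu$ is an $n$th root of unity other than $1$.

Suppose that $\lambda\in\sigma(B)$ is a multiple zero of $q$. Differentiating \eqref{eq:v} at $z=\lambda$ gives $(A-\lambda)v_\lambda'=v_\lambda$. So $v'_\lambda$ is a generalized eigenvector for $\lambda$, lies in $M$, and is orthogonal to $v_\mu$ for $\mu\in\sigma(C)$. But $v_\mu^*v_\lambda'=\bar\mu\,p'(\lambda\bar\mu)\ne0$, since $\lambda\bar\mu$ is a simple zero of $p$ and $\mu\ne0$. This contradiction, and the same argument with $B$ and $C$ exchanged, shows that all zeros of $q$ are simple.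

Fix $a\in\sigma(B)$; then $a\ne0$. Every $\mu\in\sigma(C)$ has the form $\omega^j/\bar a$; let $S'\neq\emptyset$ be the set of these $j$. For $\lambda\in\sigma(B)$ and $j\in S'$, $\lambda\omega^{-j}/a$ is an $n$th root of unity other than $1$, so $\lambda=a\omega^i$ with $i\ne j$. Let $S\neq\emptyset$ be the set of these $i$. Then $S\cap S'=\emptyset$, and $|S|+|S'|=n$ as all eigenvalues are simple. So $S'$ is the complement of $S$.
\end{proof}

We say that $q$ has \emph{pattern} $(a,S)$, where $a\ne0$ and $S\subseteq\mathbb Z_n$, if its zeros are $a\omega^j$ $(j\in S)$ and $\omega^j/\bar a$ $(j\notin S)$. Geometrically, on each of the $n$ equally spaced rays through the $a\omega^j$ exactly one point of a pair symmetric in the unit circle is chosen (the two points coincide if $|a|=1$). Let $s(S)$ be the number of \emph{changes} of $S$, that is, of $j\in\mathbb Z_n$ such that exactly one of $j,j+1$ lies in $S$. Going once around the cycle $\mathbb Z_n$ we return to the class where we started, so $s(S)$ is even.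

Let $q^\#(z)=z^n\overline{q(1/\bar z)}=\sum_m\bar a_mz^{n-m}$. The coefficient of $z^{n+d}$ in $qq^\#$ is $\sum_{l-m=d}a_l\bar a_m$, so
\begin{equation}\label{eq:qq}
q(z)q^\#(z)=\sum_{d=-n}^nr_dz^{n+d},\qquad r_{-d}=\overline{r_d},\qquad r_n=\bar a_0 .
\end{equation}

\begin{lemma}\label{lem:pattern}
Let $q$ have pattern $(a,S)$. Then $r_1=\dots=r_{n-1}=0$, so $X\equiv0$. If moreover $|a|\ne1$, then $R$ has at least $n-s(S)$ distinct zeros off the unit circle. Consequently it has at most $s(S)$ unimodular zeros, counted with multiplicity, and $f(A)\le s(S)$.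
\end{lemma}

\begin{proof}
Since $q(0)\neq0$, the zeros of $q^\#$ are the reflections $1/\bar z$ of the zeros of $q$. Together the zeros of $q$ and $q^\#$ are all the points $a\omega^j$ and $\omega^j/\bar a$, $j\in\mathbb Z_n$, each taken once, so $qq^\#$ is a constant times $(z^n-a^n)(z^n-\bar a^{-n})$. By \eqref{eq:qq}, $r_d=0$ for $1\le d\le n-1$.

Let $|a|\ne1$. If $j,j+1\in S$, put $\tau=a\omega^je^{i\alpha}$, half-way between the zeros $a\omega^j$ and $a\omega^{j+1}$ of $q$ on their circle. Then $e^{-i\alpha}\tau=a\omega^j$ and $e^{i\alpha}\tau=a\omega^{j+1}$, so both terms in \eqref{eq:Rq} vanish and $R(\tau)=0$. If $j,j+1\notin S$, then in the same way $\tau=\omega^je^{i\alpha}/\bar a$ is a zero of $R$. These $n-s(S)$ points have modulus $|a|^{\pm1}\ne1$. They lie on different rays for different $j$, so they are distinct. As $\deg R=n$, at most $s(S)$ zeros remain for the unit circle, and $f(A)\le s(S)$ by \eqref{eq:upper}.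
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proposition}\label{prop:key}
Let $f(A)\ge n-1$. Then one of the following holds.
\begin{enumerate}
\item[(1)] $q=z^n-\zeta$ with $|\zeta|=1$; in this case $f(A)=n$.
\item[(2)] $q$ has a pattern $(a,S)$ with $|a|\ne 1$, $0\in S\ne\mathbb Z_n$, and $s(S)\ge f(A)\ge n-1$. In this case $A$ is unitarily reducible.
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:upper}, $R$ and $X$ have at least $n-1$ distinct common zeros on the unit circle. But $X(\tau)=\tau Y(\tau)$ with $\deg Y\le n-2$, so $Y$, having $n-1$ distinct zeros, vanishes identically. As $U_d\ne0$ for $1\le d\le n-1$, all $r_d$ with $1\le d\le n-1$ vanish, and by \eqref{eq:qq}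
\begin{equation}\label{eq:trinom}
q(z)q^\#(z)=\bar a_0z^{2n}+r_0z^n+a_0 .
\end{equation}

If $a_0=0$, then $q$ divides $r_0z^n$, where $r_0=\sum_l|a_l|^2>0$. So $q=z^n$ and $R=\tau^n$ has no unimodular zero, a contradiction. Hence $a_0\ne0$.

Let $a$ be a zero of $q$; then $w=a^n$ is a root of $\bar a_0w^2+r_0w+a_0$. Let $w'$ be the other root. Since $r_0$ is real, conjugating the equation and dividing by $\bar w^2$ shows that the root set is invariant under $w\mapsto1/\bar w$.

\emph{Case $|w|=1$.} From $ww'=a_0/\bar a_0$ we get $|w'|=1$. Each zero $z$ of $q$ has $z^n\in\{w,w'\}$, so it is unimodular, and therefore $|a_0|=1$. Now $r_0=|\bar a_0(w+w')|\le2$, whereas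
\[
r_0=\sum_{l=0}^n|a_l|^2\ge|a_0|^2+|a_n|^2=2 .
\]
Equality forces $a_1=\dots=a_{n-1}=0$, so $q=z^n-\zeta$ with $|\zeta|=1$. Then $A$ is unitary, $W(A)$ is the convex hull of its eigenvalues, a regular $n$-gon, and $f(A)=n$.

\emph{Case $|w|\ne1$.} Then $w'=1/\bar w\ne w$, and \eqref{eq:trinom} becomes
\[
qq^\#=\bar a_0\prod_{j\in\mathbb Z_n}(z-a\omega^j)(z-\omega^j/\bar a),
\]
with $2n$ simple zeros. The zeros of $q^\#$ are the reflections of those of $q$, and reflection exchanges the two points of each pair $a\omega^j$, $\omega^j/\bar a$. If both points of a pair were zeros of $q$, both would also be zeros of $q^\#$ and hence double zeros of $qq^\#$. If neither were a zero of $q$, neither would be a zero of $q^\#$, hence neither of $qq^\#$. So exactly one of them is a zero of $q$, and $q$ has pattern $(a,S)$ with $S=\{j:q(a\omega^j)=0\}$. Here $0\in S$ by the choice of $a$. If $S=\mathbb Z_n$, then $q=z^n-a^n$ and $R=\tau^n+a^n$ has no unimodular zero, a contradiction. So $S$ is proper, and Lemma~\ref{lem:GW} gives reducibility. Lemma~\ref{lem:pattern}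 gives $s(S)\ge f(A)$.
\end{proof}

If $f(A)=n-1$, we are in case (2), and it remains to exclude even $n$. Look at $n=4$. We need $s(S)\ge3$, and $s(S)$ is even, so $s(S)=4$: the zeros of $q$ alternate between the two circles. Then $q=(z^2-a^2)(z^2+1/\bar a^2)$ is even, $W(A)=-W(A)$, and flat portions come in antipodal pairs. So their number is not $3$. The general argument is the same.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $f(A)=n-1$. Case (1) of Proposition~\ref{prop:key} has $f(A)=n$, so we are in case (2), and $A$ is unitarily reducible. Suppose that $n=2m$ is even; then $m\ge2$. Since $n-1\le s(S)\le n$ and $s(S)$ is even, $s(S)=n$. So membership in $S$ alternates, and as $0\in S$, $S$ is the set of even residues. Because $\omega^2$ is a primitive $m$th root of unity and $\omega^m=-1$,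
\begin{equation}\label{eq:even}
q(z)=\prod_{k=0}^{m-1}(z-a\omega^{2k})\prod_{k=0}^{m-1}(z-\omega^{2k+1}/\bar a)=(z^m-\xi)(z^m+1/\bar\xi),\qquad\xi=a^m .
\end{equation}
The zero set of $q$ is invariant under multiplication by $\omega^2$. By \eqref{eq:rot} $\omega^2A$ is unitarily similar to $A$, and $W(A)$ is invariant under the group of rotations generated by $\omega^2$, of order $m$. This group permutes the flat portions. A non-trivial rotation fixes none of them, because it changes the outward normal, which is unique. Hence $m$ divides $f(A)=2m-1$, so $m$ divides $1$, a contradiction. So $n$ is odd.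
\end{proof}

\section{Classification of the cases $f(A)\ge n-1$}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $n=2m$. By Theorem~\ref{thm:A}, $f(A)\ne n-1$. If $f(A)=n$, then $q=(z^m-\xi)(z^m+1/\bar\xi)$ for some $\xi\neq0$. Indeed, in case (1) of Proposition~\ref{prop:key} we take $\xi$ with $\xi^2=\zeta$, so that $1/\bar\xi=\xi$ and $q=(z^m-\xi)(z^m+\xi)$. In case (2) $s(S)=n$, and the argument for \eqref{eq:even} applies. So let $q$ be of this form, $\xi=\rho e^{i\psi}$ with $\rho>0$. We have to show that $f(A)=n$ if and only if $\rho$ lies in the stated interval.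

Such a $q$ has pattern $(a,S)$ with $a^m=\xi$ and $S$ the even residues, so $X\equiv0$ by Lemma~\ref{lem:pattern}. Since
\[
q=z^n+(1/\bar\xi-\xi)z^m-\xi/\bar\xi,\qquad U_1=1,\qquad U_{m+1}=\frac{\sin(\frac\pi2+\alpha)}{\sin\alpha}=\cot\alpha,
\]
we obtain, with $w=e^{-i\psi}\tau^m$,
\[
e^{-2i\psi}R(\tau)=w^2-\cot\alpha\,(\rho^{-1}-\rho)\,w+1 .
\]
A real quadratic $w^2-sw+1$ has two distinct unimodular roots if $|s|<2$, a double root if $|s|=2$, and two real roots of modulus different from $1$ if $|s|>2$. If $f(A)=n$, then $R$ has $n=2m$ distinct unimodular zeros, so the quadratic has two distinct unimodular roots, i.e.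
\[
|\rho-\rho^{-1}|<2\tan\alpha .
\]
Conversely, under this condition $R$ has $2m$ simple unimodular zeros, and $f(A)=n$ by Lemma~\ref{lem:simple} and \eqref{eq:upper}. Finally, $\rho-\rho^{-1}$ increases in $\rho$ and takes the values $\pm2\tan\alpha$ at $\rho=\sec\alpha\pm\tan\alpha$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[dashed] (0,0) circle (1);
\draw[gray!50] (0,0) circle (1.3);
\draw[gray!50] (0,0) circle (0.769);
\draw[dotted,thick] (36:1.3)--(108:0.769)--(180:1.3)--(252:0.769)--(324:1.3)--cycle;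
\fill (36:1.3) circle (1.4pt);
\fill (180:1.3) circle (1.4pt);
\fill (324:1.3) circle (1.4pt);
\fill (108:0.769) circle (1.4pt);
\fill (252:0.769) circle (1.4pt);
\filldraw[fill=white] (0:1.3) circle (1.4pt);
\node[right] at (0:1.36) {$a$};
\node[right] at (36:1.34) {$ae^{i\alpha}$};
\node[right] at (324:1.34) {$ae^{-i\alpha}$};
\end{tikzpicture}
\caption{The zeros of $q$ (black) in the pattern of Theorem~\ref{thm:B}(ii) for $n=5$, $\eta=1$. They lie on the circles of radius $a$ and $1/a$ (gray; the unit circle is dashed); dotted lines join angular neighbors. Going around once, we change circles $n-1=4$ times. The only two angular neighbors on the same circle are $ae^{\pm i\alpha}$, and the point $a$ half-way between them (white) is a zero of $R$.}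
\label{fig:pattern}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $n=2m+1$. In case (2) of Proposition~\ref{prop:key}, $s(S)$ is even and $n-1\le s(S)\le n$, so $s(S)=n-1$ and $f(A)\le n-1$. Hence $f(A)=n$ occurs exactly for $q=z^n-\zeta$, $|\zeta|=1$.

\emph{The pattern.} Let $f(A)=n-1$. Then $q$ has a pattern $(a,S)$ with $|a|\ne1$ and $s(S)=n-1$. So there is exactly one $j_0$ such that $j_0,j_0+1$ are both in $S$ or both outside. Passing from $(a,S)$ to $(1/\bar a,\mathbb Z_n\setminus S)$, which is another pattern of the same $q$, if necessary, we may assume that $j_0,j_0+1\in S$. From $j_0+1$ on, membership alternates until we reach $j_0=j_0+1+2m$, so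
\[
S=\{j_0+1+2k:0\le k\le m\},\qquad \mathbb Z_n\setminus S=\{j_0+2+2k:0\le k\le m-1\}.
\]
Write $a=|a|e^{i\psi}$ and $\eta=e^{i\psi}\omega^{j_0+1}e^{-i\alpha}$. Then $a\omega^{j_0+1+2k}=\eta|a|e^{(4k+1)i\alpha}$ and $\omega^{j_0+2+2k}/\bar a=\eta|a|^{-1}e^{(4k+3)i\alpha}$. Writing $a$ for $|a|$, we have \eqref{eq:oddzeros}, with $a>0$, $a\ne1$.

\emph{The polynomial $R$.} It remains to prove that for zeros \eqref{eq:oddzeros} with $a>0$, $a\ne1$, one has $f(A)=n-1$ if and only if $a\in\mathcal A_n$. By \eqref{eq:rot} we may take $\eta=1$. Then the zeros of $q$ are $a_{(j)}e^{i\alpha}\omega^j$, $0\le j\le2m$, where $a_{(j)}=a$ for even $j$ and $a_{(j)}=a^{-1}$ for odd $j$ (Figure~\ref{fig:pattern}). This is a pattern with base point $ae^{i\alpha}$, so $X\equiv0$ by Lemma~\ref{lem:pattern}. Since $e^{\pm in\alpha}=-1$,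
\[
q(e^{i\alpha}\tau)=-\prod_{j=0}^{2m}(\tau-a_{(j)}\omega^j)=-(\tau-a)E_a(\tau),
\]
where the factor $j=0$ has been split off and the factors $j=2k$ and $j=2k-1$, $1\le k\le m$, form $E_a$ of \eqref{eq:EF}. Similarly
\[
q(e^{-i\alpha}\tau)=-\prod_{j=0}^{2m}(\tau-a_{(j)}\omega^{j+1})=-(\tau-a)F_a(\tau);
\]
here the factor $j=2m$ has been split off ($\omega^{2m+1}=1$), and the factors $j=2k-2$ and $j=2k-1$, $1\le k\le m$, form $F_a$. By \eqref{eq:Rq} and \eqref{eq:T},
\begin{equation}\label{eq:RT}
R(\tau)=(\tau-a)T_a(\tau).
\end{equation}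
As $a\ne1$, the unimodular zeros of $R$ are those of $T_a$, and $\deg T_a=n-1$. If $f(A)=n-1$, then by \eqref{eq:upper} $T_a$ has $n-1$ distinct unimodular zeros, i.e.\ $a\in\mathcal A_n$. Conversely, if $a\in\mathcal A_n$, these $n-1$ points are simple zeros of $R$ and all its unimodular zeros. So $f(A)\ge n-1$ by Lemma~\ref{lem:simple}, and $f(A)\le n-1$ by \eqref{eq:upper}.

\emph{The set $\mathcal A_n$.} Zeros of $T_a$ could in principle leave the unit circle under small changes of $a$; a symmetry prevents this. For a polynomial $g$ of degree $2m$ let $g^\#(\tau)=\tau^{2m}\overline{g(1/\bar\tau)}$. Then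
\[
E_a^\#=\prod_{k=1}^m(1-a\omega^{-2k}\tau)(1-a^{-1}\omega^{-(2k-1)}\tau)=\prod_{k=1}^m\omega^{-(4k-1)}(\tau-a^{-1}\omega^{2k})(\tau-a\omega^{2k-1})=F_a,
\]
because $\sum_{k=1}^m(4k-1)=2m(m+1)-m=mn$ and $\omega^{n}=1$. Hence also $F_a^\#=E_a$, and
\[
T_a^\#=\frac{e^{-i\alpha}F_a-e^{i\alpha}E_a}{-2i\sin\alpha}=T_a .
\]
So the zeros of $T_a$ are symmetric in the unit circle. Suppose that $T_{a_*}$, $a_*>0$, has $2m$ distinct unimodular zeros $u$, and choose disjoint neighborhoods of them, each invariant under the reflection $\tau\mapsto1/\bar\tau$. For $a$ near $a_*$ each neighborhood contains exactly one zero $u'$ of $T_a$. The reflection $1/\bar u'$ is also a zero of $T_a$ in the same neighborhood; so $1/\bar u'=u'$ and $|u'|=1$. Thus $T_a$ has $2m$ distinct unimodular zeros as well. This shows that $\mathcal A_n$ is open. For $a=1$ the computation above remains valid up to \eqref{eq:RT}, and $q=z^n+1$, $R=\tau^n-1$, so $T_1=(\tau^n-1)/(\tau-1)$ has $2m$ distinct unimodular zeros. Taking $a_*=1$, we see that $\mathcal A_n$ contains a punctured neighborhood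 of $1$.

\emph{The case $n=3$.} Here $m=1$ and $\alpha=\pi/3$. The zeros of $q$ for $\eta=1$ are $ae^{\pm i\pi/3}$ and $-1/a$, so
\begin{equation}\label{eq:cubic}
q=(z^2-az+a^2)(z+a^{-1})=z^3+(a^{-1}-a)z^2+(a^2-1)z+a,
\end{equation}
and $R=\tau^3-(a^2-1)\tau-a=(\tau-a)(\tau^2+a\tau+1)$. Thus $T_a=\tau^2+a\tau+1$, which for $a>0$ has two distinct unimodular zeros if and only if $a<2$.
\end{proof}

\begin{example}\label{ex:three}
For $n=3$ the geometry can be checked directly. By Lemma~\ref{lem:GW} and its proof, the matrix $A$ with characteristic polynomial \eqref{eq:cubic} is unitarily similar to $B\oplus(-1/a)$, where $B$ is $2\times2$ with eigenvalues $ae^{\pm i\pi/3}$. By the elliptical range theorem, $W(B)$ is the elliptical disc with foci $ae^{\pm i\pi/3}$ and minor axis of length $\ell\ge0$, $\ell^2=\mathrm{tr}(B^*B)-2a^2$. Since $\mathrm{tr}(A^*A)=\mathrm{tr}(B^*B)+a^{-2}$,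
\[
\ell^2=2+a^2+(a^2-1)^2+(a^{-1}-a)^2-2a^2-a^{-2}=(a^2-1)^2 .
\]
The foci lie on a vertical line with midpoint $a/2$, so the minor axis lies on the real axis, with left end point $\frac12(a-|a^2-1|)$ and positive right end point. The set $W(A)$ is the convex hull of this elliptical disc and the point $-1/a<0$. For $a\ne1$ it has two flat portions, the tangent segments, if $-1/a$ lies outside the disc, and none otherwise. The point lies outside if and only if it is to the left of the left end point, that is, $a\,|a^2-1|<a^2+2$. For $a<1$ this always holds, and for $a>1$ it reads $a^3-a^2-a-2=(a-2)(a^2+a+1)<0$, i.e.\ $a<2$, in agreement with $\mathcal A_3=(0,2)\setminus\{1\}$. For $a=1$ the disc degenerates to a segment and $W(A)$ is a triangle.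

For $a=2$ the point $-\frac12$ lies on the ellipse and $f(A)=0$. Yet $X\equiv0$ and $R=(\tau-2)(\tau+1)^2$ vanishes at $\tau=-1$. So Lemma~\ref{lem:simple} fails for multiple zeros of $R$.
\end{example}

\section{Irreducible companion matrices}\label{sec:C}

If $f(A)\ge n-1$, then by Proposition~\ref{prop:key} $A$ is unitarily reducible or unitary, and a unitary matrix of size $n\ge3$ is reducible, being unitarily similar to a diagonal matrix. This proves the bound $f(A)\le n-2$ of Theorem~\ref{thm:C}. For $n=3$ an extremal example is at hand.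

\begin{example}
Let $q=z^3-\frac12z^2+z$. As $q(0)=0$, $A$ is unitarily irreducible by Lemma~\ref{lem:GW}. Here $R=\tau^3-\tau$ and $X=-\tau+\tau^2$, since $r_1=-\frac12-\frac12=-1$ and $r_2=1$. The only common unimodular zero is $\tau=1$, a simple zero of $R$. By \eqref{eq:upper} and Lemma~\ref{lem:simple}, $f(A)=1=n-2$.
\end{example}

For general $n$ we perturb $q_0=z^n+1$, whose matrix has $n$ flat portions, and try to keep $n-2$ of them. A unimodular zero of $R$ at which $X$ vanishes seems to cost three real conditions: one for $|\tau|=1$ and two for $X(\tau)=0$. The next lemma saves one of them. The surviving conditions turn out to be independent at $q_0$, so the matrices that keep $n-2$ given flat portions form a set of real dimension $2n-2(n-2)=4$, too large to consist of reducible matrices only.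

\begin{lemma}\label{lem:real}
If $|\tau|=1$ and $R(\tau)=0$, then $X(\tau)\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $L=\sum_lU_{l+1}b_l$ as in \eqref{eq:L} and $C=\sum_{l=0}^n\cos((l+1)\alpha)\,b_l$. By \eqref{eq:Xb} and $U_{-k}=-U_k$, and since $U_{l-m}=U_{l+1}\cos((m+1)\alpha)-\cos((l+1)\alpha)\,U_{m+1}$ by the addition formula for the sine,
\[
X-\overline X=\sum_{l,m=0}^nU_{l-m}b_l\bar b_m=L\overline C-C\overline L=0,
\]
because $L=-\tau^{-n}R(\tau)=0$.
\end{proof}

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:C}]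
Let $\mathbf a=(a_0,\dots,a_{n-1})\in\mathbb C^n\cong\mathbb R^{2n}$ and let $\mathbf a^0=(1,0,\dots,0)$, the coefficient vector of $q_0=z^n+1$. At $\mathbf a^0$, $R=R_0=\tau^n-1$ has the simple zeros $\omega^j$, $j\in\mathbb Z_n$, and $X\equiv0$, since $r_1=\dots=r_{n-1}=0$. For $\mathbf a$ near $\mathbf a^0$ let $\tau_j(\mathbf a)$ be the zero of $R$ near $\omega^j$. It is simple and depends smoothly on $\mathbf a$. Fix $J\subset\mathbb Z_n$ with $|J|=n-2$ and put
\[
\Psi(\mathbf a)=\big(\log|\tau_j|,\ \mathrm{Re}\,X_{\mathbf a}(\tau_j/|\tau_j|)\big)_{j\in J}\in\mathbb R^{2(n-2)},\qquad\Psi(\mathbf a^0)=0,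
\]
where $X_{\mathbf a}$ is the polynomial $X$ for the coefficient vector $\mathbf a$. We show that $D\Psi(\mathbf a^0)$ is surjective.

\emph{The derivative.} Let $\delta\mathbf a=(\delta a_0,\dots,\delta a_{n-1})$ be a variation at $\mathbf a^0$. From $R_0'(\omega^j)=n\omega^{-j}$ we get $\delta\tau_j/\tau_j=-\delta R(\omega^j)/n$. So $\log|\tau_j|$ has derivative
\[
\tfrac1nf_1(j),\qquad f_1(j)=\mathrm{Re}\sum_{l=0}^{n-1}U_{l+1}\,\delta a_l\,\omega^{jl}.
\]
Since $X_{\mathbf a^0}\equiv0$, the motion of $\tau_j$ does not contribute to the derivative of the second components. At $\mathbf a^0$ only $a_0=a_n=1$ are nonzero, so $\delta r_d=\delta a_d+\overline{\delta a_{n-d}}$ for $1\le d\le n-1$. Replacing $d$ by $n-d$ in the second part,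
\[
\sum_{d=1}^{n-1}U_d\,\delta r_d\,\omega^{jd}=\sum_{d=1}^{n-1}U_d\,\delta a_d\,\omega^{jd}+\sum_{d=1}^{n-1}U_d\,\overline{\delta a_d}\,\omega^{-jd}=2f_2(j),\qquad f_2(j)=\mathrm{Re}\sum_{l=0}^{n-1}U_l\,\delta a_l\,\omega^{jl}.
\]
So the second components have derivative $2f_2(j)$.

\emph{Surjectivity.} A linear functional on $\mathbb R^{2(n-2)}$ that annihilates the image of $D\Psi(\mathbf a^0)$ has, after the factors $\frac1n$ and $2$ are absorbed, the following form: there are $y,z:\mathbb Z_n\to\mathbb R$ that vanish off $J$ and satisfy $\sum_j(y_jf_1(j)+z_jf_2(j))=0$ for all $\delta\mathbf a$. We must show $y=z=0$. With $\hat y_l=\sum_jy_j\omega^{jl}$ and $\hat z_l=\sum_jz_j\omega^{jl}$ the assumption is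
\[
\mathrm{Re}\sum_{l=0}^{n-1}\delta a_l\,(U_{l+1}\hat y_l+U_l\hat z_l)=0\quad\text{for all }\delta\mathbf a,\qquad\text{i.e.}\qquad U_{l+1}\hat y_l+U_l\hat z_l=0\quad(0\le l\le n-1).
\]
For $l=0$ this gives $\hat y_0=0$. For $1\le l\le n-1$ we take the equation with $n-l$ in place of $l$ and conjugate it. As $y,z$ are real, $\overline{\hat y_{n-l}}=\hat y_l$ and $\overline{\hat z_{n-l}}=\hat z_l$, and $U_{n-l+1}=U_{l-1}$, $U_{n-l}=U_l$. So
\[
U_{l-1}\hat y_l+U_l\hat z_l=0 .
\]
Subtracting, $(U_{l+1}-U_{l-1})\hat y_l=2\cos(l\alpha)\hat y_l=0$. Hence $\hat y_l=0$ unless $l=n/2$, and by Fourier inversion $y_j=\kappa(-1)^j$, with $\kappa=0$ if $n$ is odd. Since $y$ vanishes somewhere ($J\ne\mathbb Z_n$), $y=0$. Then $U_l\hat z_l=0$ gives $\hat z_l=0$ for $1\le l\le n-1$, so $z$ is constant, and $z=0$ for the same reason.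

\emph{Conclusion.} Near $\mathbf a^0$ the set $M=\Psi^{-1}(0)$ is a smooth submanifold of real dimension $2n-2(n-2)=4$. For $\mathbf a\in M$ and $j\in J$, $\tau_j$ is a simple unimodular zero of $R$, and $X(\tau_j)$ is real by Lemma~\ref{lem:real} with vanishing real part, so $X(\tau_j)=0$. By Lemma~\ref{lem:simple}, $f(A)\ge n-2$.

It remains to find an irreducible matrix in $M$. By Lemma~\ref{lem:GW}, the coefficient vectors of unitarily reducible companion matrices lie in finitely many images of $\mathbb C\setminus\{0\}$, a real $2$-manifold, under smooth maps into $\mathbb R^{2n}$, one for each $S$. Let $\pi$ be the orthogonal projection of $\mathbb R^{2n}$ onto the $4$-dimensional tangent space of $M$ at $\mathbf a^0$. After shrinking $M$, $\pi$ maps $M$ diffeomorphically onto an open set of that space. The image of a $2$-manifold under a smooth map into $\mathbb R^4$ has measure zero. So the $\pi$-images of the reducible vectors form a set of measure zero and do not cover $\pi(M)$. Hence $M$ contains the coefficient vector of a unitarily irreducible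 companion matrix $A$. For it, $n-2\le f(A)\le n-2$.
\end{proof}

The surjectivity argument uses only $J\ne\mathbb Z_n$. With $|J|=n-1$ it yields a solution set of dimension $2$ near $\mathbf a^0$, in accordance with the parameter count of Section~1 and with the two-parameter families of Theorem~\ref{thm:B}. Two more real parameters, gained by giving up one more flat portion, are what makes room for irreducible matrices.

\begin{thebibliography}{9}
\bibitem{FP} \emph{Flat Portions On The Boundary Of The Numerical Range Of A $5\times5$ Companion Matrix}, \url{https://journals.uwyo.edu/index.php/ela/article/download/7209/6107/14937}.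
\bibitem{GW} Gau and Wu, Linear Algebra Appl.\ 383 (2004).
\end{thebibliography}

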